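# Almost all digraphs are nonmultiplicative

## 1. The guess that a product cannot be easier to map, tested on $T_n$ and $C_6$

A digraph $G$ has a finite vertex set $V(G)$ and an arc set $E(G)\subseteq V(G)\times V(G)$ without loops; opposite arcs $uv$ and $vu$ may both be present. We write $u\to v$ for $uv\in E(G)$, and $N^+(v)$, $N^-(v)$ for the out- and in-neighborhoods of $v$. A homomorphism $f:G\to H$ is a vertex map with $f(u)\to f(v)$ whenever $u\to v$. We write $G\to H$ if a homomorphism exists, and $G\not\to H$ otherwise. An endomorphism of $W$ is a homomorphism $W\to W$. A set of vertices is independent if it spans no arc. As digraphs have no loops, every fiber of a homomorphism is independent: an arc inside a fiber would be mapped to a loop.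

The categorical product $G\times H$ has vertex set $V(G)\times V(H)$, and $(g,h)\to(g',h')$ if and only if $g\to g'$ and $h\to h'$. For instance, if $T_2$ is a single arc $1\to2$, then $T_2\times T_2$ has four vertices and one arc, $(1,1)\to(2,2)$.

The projections give $G\times H\to G$ and $G\times H\to H$. So if $G\to W$ or $H\to W$, then $G\times H\to W$. The question is about the converse.

**Definition (multiplicative).** A digraph $W$ is *multiplicative* if $G\not\to W$ and $H\not\to W$ always imply $G\times H\not\to W$. Otherwise $W$ is *nonmultiplicative*.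

What happens for a typical $W$? "Typical" means: among all digraphs on $n$ labeled vertices, the proportion with a given property tends to $1$ as $n\to\infty$; then *almost all* digraphs have the property.

A natural first guess is that a typical $W$ is multiplicative. The only maps out of $G\times H$ that one sees at once go through a projection, and a $W$ without special structure offers no reason for others. Let us test this guess.

**Transitive tournaments.** Let $T_n$ have vertices $1,\dots,n$ and arcs $ij$ for $i<j$. I claim that $G\to T_n$ if and only if $G$ has no directed walk with $n$ arcs (vertices may repeat). A homomorphism would turn such a walk into a strictly increasing sequence of $n+1$ numbers in $\{1,\dots,n\}$, which is impossible. Conversely, if no such walk exists, let $\ell(v)\le n-1$ be the largest number of arcs in a directed walk ending at $v$. An arc $u\to v$ gives $\ell(v)\ge\ell(u)+1$, so $v\mapsto 1+\ell(v)$ is a homomorphism to $T_n$. Now if $G$ and $H$ both have a walk with $n$ arcs, running both walks at once gives such a walk in $G\times H$. So every $T_n$ is multiplicative. The guess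 passes.

**The directed $6$-cycle.** Let $C_m$ have vertex set $\mathbb Z_m$ and arcs $i\to i+1$. In $C_2\times C_3$ every arc adds $(1,1)$, an element of order $6$ in $\mathbb Z_2\times\mathbb Z_3$, so $C_2\times C_3\cong C_6$. Closed walks in $C_6$ have length divisible by $6$, so $C_2\not\to C_6$ and $C_3\not\to C_6$. Hence $C_6$ is nonmultiplicative.

One may try to save the guess: $C_6$ fails because it visibly *is* a product, and a typical digraph does not look like one. But this defense is weak. Suppose $W$ is any nonmultiplicative digraph, with $G\not\to W$, $H\not\to W$ and $G\times H\to W$. Form the disjoint unions $G'=G\sqcup W$ and $H'=H\sqcup W$. Then $G'\times H'$ is the disjoint union of $G\times H$, $G\times W$, $W\times H$ and $W\times W$, all of which map to $W$; and $w\mapsto(w,w)$ maps $W$ to $G'\times H'$. So every nonmultiplicative $W$ is, up to homomorphisms in both directions, a product of two digraphs that do not map to it. The factors may be far larger than $W$, so looking at $W$ tells us little.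

The guess is in fact wrong. The problem posed the following as a conjecture, and we prove it (as Theorem 4 below): *almost all digraphs are nonmultiplicative.* Two known facts come with the problem: all transitive tournaments are multiplicative (we just checked this), and almost all acyclic digraphs with a Hamiltonian path are nonmultiplicative. The second is not used below.

## 2. The exponential digraph $W^{T_N}$

We need $G\not\to W$ and $H\not\to W$ with $G\times H\to W$. Once $G$ is chosen, there is a best choice of $H$.

**Definition (exponential).** For digraphs $W$ and $G$, the vertices of $W^G$ are all maps $\varphi:V(G)\to V(W)$, and $\varphi\to\psi$ if and only if $\varphi(g)\to\psi(g')$ in $W$ for every arc $g\to g'$ of $G$.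

A loop at $\varphi$ means exactly that $\varphi$ is a homomorphism $G\to W$. So if $G\not\to W$, then $W^G$ is a digraph in our sense. For a bad choice, take $W=C_3$ and $G=T_2$: a vertex of $W^G$ is a pair $(x,y)$, with $(x,y)\to(x',y')$ if and only if $x\to y'$, and there is a loop at $(x,y)$ exactly when $x\to y$.

Assume $G\not\to W$. Evaluation $(g,\varphi)\mapsto\varphi(g)$ is a homomorphism $G\times W^G\to W$: an arc $(g,\varphi)\to(g',\psi)$ means $g\to g'$ and $\varphi\to\psi$, so $\varphi(g)\to\psi(g')$. Moreover, if some $H$ has a homomorphism $h:G\times H\to W$, then $y\mapsto h(\cdot,y)$ is a homomorphism $H\to W^G$, since $y\to y'$ and $g\to g'$ give $h(g,y)\to h(g',y')$. So if $W^G\to W$, then every such $H$ maps to $W$. For a fixed $G\not\to W$, a suitable $H$ exists if and only if $W^G\not\to W$.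

We choose $G=T_N$ with $N=n+1$, where $n=|V(W)|\ge1$. Any two vertices of $T_N$ are adjacent and $W$ has no loops, so a homomorphism $T_N\to W$ would be injective; there are too many vertices, so $T_N\not\to W$. In $H=W^{T_N}$ we have
$$\varphi\to\psi\iff \varphi(s)\to\psi(s')\ \text{ for all } 1\le s<s'\le N. \tag{1}$$
All that remains is to show $W^{T_N}\not\to W$ for suitable $W$.

## 3. Constant maps, threshold maps, and why one chain gives no contradiction

Suppose $f:W^{T_N}\to W$ is a homomorphism. For $w\in V(W)$ let $\bar w$ be the constant map with value $w$. Since $N\ge2$, (1) gives $\bar w\to\bar w'$ if and only if $w\to w'$. So $w\mapsto f(\bar w)$ is an endomorphism of $W$. If $W$ has few endomorphisms, $f$ is under control on the constants; say $f(\bar w)=w$ for all $w$.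

The sensible next step is to look at maps that move gradually from one constant to another. Fix vertices $a\ne b$ and put, for $0\le t\le N$,
$$\varphi^t(s)=a\ \ (s\le t),\qquad \varphi^t(s)=b\ \ (s>t),$$
so $\varphi^0=\bar b$ and $\varphi^N=\bar a$. If $w$ is a common out-neighbor of $a$ and $b$, then $\varphi^t\to\bar w$, so $f(\varphi^t)\to w$; similarly for common in-neighbors. In a typical $W$ only $a$ and $b$ have all these neighbors, so $f(\varphi^t)\in\{a,b\}$. Somewhere along the chain $\varphi^0,\varphi^1,\dots,\varphi^N$ the value must jump from $b$ to $a$, and one hopes that the jump is impossible.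

It is not. Let $N\ge3$ and choose any $\tau$ with $2\le\tau\le N-1$. Define $f$ on the constants and on this chain by $\bar w\mapsto w$, $\varphi^t\mapsto b$ for $t<\tau$, and $\varphi^t\mapsto a$ for $t\ge\tau$. This agrees at $\varphi^0=\bar b$ and $\varphi^N=\bar a$. It preserves every arc:

* Let $t<\tau$, so $t\le N-2$ and $\varphi^t(N-1)=\varphi^t(N)=b$. By (1), $\varphi^t\to\bar w$ implies $b\to w$ (use $s=N-1$), and $\bar w\to\varphi^t$ implies $w\to b$ (use $s'=N$).
* Let $t\ge\tau\ge2$, so $\varphi^t(1)=\varphi^t(2)=a$. Then $\varphi^t\to\bar w$ implies $a\to w$, and $\bar w\to\varphi^t$ implies $w\to a$.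
* Let $\varphi^t\to\varphi^{t'}$. If $t,t'<\tau$, then $(s,s')=(N-1,N)$ would give $b\to b$; if $t,t'\ge\tau$, then $(1,2)$ would give $a\to a$; so neither case occurs. If $t\ge\tau>t'$, then $(1,N)$ gives $a\to b$, as needed. If $t<\tau\le t'$, then $(1,2)$ gives $\varphi^t(1)\to a$, so $\varphi^t(1)=b$ and $b\to a$, as needed.

So one chain, with all constants, never contradicts the existence of $f$. The jump happens at a threshold that $f$ is free to choose. What can produce a contradiction is several chains whose thresholds constrain each other.

## 4. Three chains around $K_3$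

Let $K_n$ be the complete digraph on $\{1,\dots,n\}$, with all arcs $uv$, $u\ne v$. Take $W=K_3$, so $N=4$ and $H=K_3^{T_4}$ has $3^4=81$ vertices. Suppose $f:H\to K_3$. Endomorphisms of $K_3$ are injective, hence permutations, and every permutation is an automorphism; composing $f$ with one, we may assume $f(\bar w)=w$ for $w=1,2,3$.

Use three chains, for the pairs $(a_0,b_0)=(1,2)$, $(a_1,b_1)=(2,3)$, $(a_2,b_2)=(3,1)$, indices in $\mathbb Z_3$. Let $\varphi_i^t$ have value $a_i$ for $s\le t$ and $b_i$ for $s>t$. If $c$ is the third vertex, then $\varphi_i^t\to\bar c$, so $f(\varphi_i^t)\ne c$. Thus $f(\varphi_i^t)\in\{a_i,b_i\}$. Let $t_i$ be the least $t$ with $f(\varphi_i^t)=a_i$. As $f(\varphi_i^0)=b_i$ and $f(\varphi_i^4)=a_i$, we have $1\le t_i\le4$ and $f(\varphi_i^{t_i-1})=b_i$.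

Compare chains $0$ and $1$. Let $\varphi=\varphi_0^{t_0-1}$, which is $1$ for $s<t_0$ and $2$ for $s\ge t_0$; let $\psi=\varphi_1^{t_1}$, which is $2$ for $s'\le t_1$ and $3$ for $s'>t_1$. In $K_3^{T_4}$ the arc $\varphi\to\psi$ can be missing only if $\varphi(s)=\psi(s')$ for some $s<s'$. The common value must be $2$, so $t_0\le s<s'\le t_1$. If $t_0\ge t_1$, this cannot happen, so $\varphi\to\psi$. But $f(\varphi)=2=f(\psi)$, and $f$ would create a loop. Hence $t_0<t_1$. The situation is symmetric under the cyclic shift of $1,2,3$, so also $t_1<t_2$ and $t_2<t_0$. Then $t_0<t_1<t_2<t_0$, a contradiction. So $K_3$ is nonmultiplicative.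

Three things about $K_3$ were used: its endomorphisms are bijective; going around the cycle of pairs, exactly one of the four possible arcs from $\{a_i,b_i\}$ to $\{a_{i+1},b_{i+1}\}$ is missing, namely the one from $b_i$ to $a_{i+1}$; and only $a_i$ and $b_i$ have all the common neighbors of $a_i$ and $b_i$.

## 5. A deterministic criterion for nonmultiplicativity

**Proposition 1.** Let $W$ be a digraph on $n\ge1$ vertices such that

* (a) every endomorphism of $W$ is bijective;
* (b) for some $k\ge2$ there are pairs $(a_i,b_i)$, $i\in\mathbb Z_k$, of vertices with $a_i\ne b_i$ and, for all $i\in\mathbb Z_k$,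
$$a_i\to a_{i+1},\qquad a_i\to b_{i+1},\qquad b_i\to b_{i+1},\qquad b_i\not\to a_{i+1}$$
(the last includes the possibility $b_i=a_{i+1}$);
* (c) for each $i$: if $v\in V(W)$ satisfies $N^+(v)\supseteq N^+(a_i)\cap N^+(b_i)$ and $N^-(v)\supseteq N^-(a_i)\cap N^-(b_i)$, then $v\in\{a_i,b_i\}$.

Then $W$ is nonmultiplicative.

*Proof.* Let $N=n+1$, $G=T_N$ and $H=W^{T_N}$. By Section 2, $G\not\to W$, $H$ is a digraph, and $G\times H\to W$. Suppose for contradiction that $f:H\to W$ is a homomorphism.

**Step 1: normalize $f$ on the constants.** We want $f(\bar w)=w$. The map $e(w)=f(\bar w)$ is an endomorphism of $W$, since $w\to w'$ implies $\bar w\to\bar w'$. By (a) it is bijective. A bijective endomorphism maps the finite arc set injectively into itself, hence onto itself, so $e^{-1}$ also preserves arcs and $e$ is an automorphism. Replace $f$ by $e^{-1}\circ f$. Now $f(\bar w)=w$ for all $w$.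

**Step 2: confine each chain to two values.** For $i\in\mathbb Z_k$ and $0\le t\le N$ put
$$\varphi_i^t(s)=a_i\ \ (s\le t),\qquad \varphi_i^t(s)=b_i\ \ (s>t).$$
So $\varphi_i^0=\bar b_i$ and $\varphi_i^N=\bar a_i$. If $w\in N^+(a_i)\cap N^+(b_i)$, then $\varphi_i^t\to\bar w$ by (1), so $f(\varphi_i^t)\to f(\bar w)=w$. If $w\in N^-(a_i)\cap N^-(b_i)$, then $\bar w\to\varphi_i^t$, so $w\to f(\varphi_i^t)$. So $v=f(\varphi_i^t)$ satisfies the hypotheses in (c), and $f(\varphi_i^t)\in\{a_i,b_i\}$.

**Step 3: define the thresholds.** Let $t_i=\min\{t:f(\varphi_i^t)=a_i\}$. It exists because $f(\varphi_i^N)=a_i$. Since $f(\varphi_i^0)=b_i\ne a_i$, we have $1\le t_i\le N$, and $f(\varphi_i^{t_i-1})=b_i$ by minimality and Step 2.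

**Step 4: show $t_i<t_{i+1}$ for every $i$.** Suppose $t_i\ge t_{i+1}$. Put $\varphi=\varphi_i^{t_i-1}$ and $\psi=\varphi_{i+1}^{t_{i+1}}$, and let $s<s'$. By the three arcs in (b), $\varphi(s)\to\psi(s')$ unless $\varphi(s)=b_i$ at a position $s>t_i-1$ and $\psi(s')=a_{i+1}$ at a position $s'\le t_{i+1}$. In that exceptional case $s'\le t_{i+1}\le t_i\le s$, contradicting $s<s'$. Hence $\varphi\to\psi$ in $H$. Applying $f$ gives $b_i=f(\varphi)\to f(\psi)=a_{i+1}$, which contradicts (b).

**Step 5: go around.** Step 4 gives $t_0<t_1<\dots<t_{k-1}<t_0$, which is absurd. So $H\not\to W$, and $W$ is nonmultiplicative. $\blacksquare$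

The witness pair is explicit: $T_{n+1}$ and $W^{T_{n+1}}$.

**Corollary 2.** $K_n$ is nonmultiplicative for every $n\ge3$.

*Proof.* (a) Endomorphisms of $K_n$ are injective, hence bijective. (b) Take $k=3$ and the pairs $(1,2),(2,3),(3,1)$. Then $b_i=a_{i+1}$, so $b_i\not\to a_{i+1}$; the vertices $a_i,a_{i+1},b_{i+1}$ are distinct, as are $b_i,b_{i+1}$, so the other requirements are arcs of $K_n$. (c) Here $N^+(v)=V\setminus\{v\}$, and $N^+(a)\cap N^+(b)=V\setminus\{a,b\}$. If $V\setminus\{v\}\supseteq V\setminus\{a,b\}$, then $v\in\{a,b\}$. $\blacksquare$

## 6. Making the endomorphism constraints independent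

It remains to check (a), (b), (c) for a random digraph. Let $V=\{1,\dots,n\}$, and let $W$ be uniform among the digraphs on $V$. Equivalently, the arc indicators $x_{uw}$ ($u\ne w$) are independent and equal $1$ with probability $\frac12$. Put $x_{uu}=0$. "Whp" means with probability tending to $1$ as $n\to\infty$. If the expected number of bad objects tends to $0$, then whp there are none (Markov's inequality); we use this repeatedly.

Conditions (b) and (c) will be easy. For (a) the obvious approach is a union bound over all maps $e:V\to V$. A map $e$ is an endomorphism if and only if $x_p\le x_{g(p)}$ for all $p=(u,w)$ with $u\ne w$, where $g(u,w)=(e(u),e(w))$. For $g(p)\neq p$ off the diagonal, one constraint $x_p\le x_{g(p)}$ has probability $\frac34$, and one would like to multiply. This fails for two reasons.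

First, the same variable may occur as source of one constraint and target of another. If $e$ exchanges $u$ and $v$ and fixes $w$, the constraints $x_{uw}\le x_{vw}$ and $x_{vw}\le x_{uw}$ involve the same two variables. Second, several constraints may share a target: for sources $p_1,\dots,p_r$, different from each other and from $q$, the probability that $x_{p_i}\le x_q$ for all $i$ is $\frac12+\frac12 2^{-r}$. For $r=2$ this is $\frac58>\frac9{16}$, and it never drops below $\frac12$, however large $r$ is. The second problem is handled by bounding the fibers of $e$. The first is handled by a selection lemma.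

**Lemma 3.** Let $A\subseteq X$ be finite sets and let $g:A\to X$ satisfy $g(p)\ne p$ for all $p\in A$. Then there is $A'\subseteq A$ with $|A'|\ge|A|/3$ and $A'\cap g(A')=\emptyset$.

*Proof.* Consider the graph on $X$ with edges $\{p,g(p)\}$, $p\in A$. For $S\subseteq X$, every edge inside $S$ is $\{p,g(p)\}$ for some $p\in A\cap S$, and each $p$ accounts for at most one edge. So $S$ spans at most $|S|$ edges, and if $S\neq\emptyset$ the average degree inside $S$ is at most $2$. Hence every nonempty induced subgraph has a vertex of degree at most $2$. Removing such vertices one at a time and coloring them back in reverse order, we get a proper coloring with $3$ colors, as each vertex sees at most two colored neighbors when it is colored. Let $A'$ be the largest of the three sets (color class)$\,\cap A$; then $|A'|\ge|A|/3$. If $p,p'\in A'$ and $p'=g(p)$, then $p$ and $p'$ are adjacent with the same color, which is impossible. $\blacksquare$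

## 7. The uniform random digraph

**Theorem 4.** Almost all digraphs are nonmultiplicative.

*Proof.* We show that (a), (b) and (c) of Proposition 1 each hold whp; then they hold simultaneously whp.

**Step 1: fibers are of logarithmic size.** This bounds the number of constraints with a common target. Let $k=\lceil2\log_2n\rceil+1$. A given $k$-set is independent with probability $4^{-k(k-1)/2}=2^{-k(k-1)}$, so the expected number of independent $k$-sets is at most
$$n^k2^{-k(k-1)}=\bigl(n2^{-(k-1)}\bigr)^k\le n^{-k}\to0 .$$
So whp there is no independent $k$-set, and all fibers of all endomorphisms have size less than $k$.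

**Step 2: bound the probability for one map.** Fix a map $e\ne\mathrm{id}$ of $V$ to itself with all fibers of size less than $k$. Let $M=\{u:e(u)\ne u\}$ and $j=|M|\ge1$. Let $A=\{(u,w):u\in M,\ w\ne u\}$, so $|A|=j(n-1)$, and let $g(u,w)=(e(u),e(w))\in X=V\times V$. On $A$ we have $g(p)\ne p$, because the first coordinate changes. Take $A'$ from Lemma 3, so $|A'|\ge j(n-1)/3$ and $A'\cap g(A')=\emptyset$.

For $q\in g(A')$ let $r_q=|g^{-1}(q)\cap A'|$. If $q=(x,y)$, a preimage $(u,w)$ has $u\in e^{-1}(x)$ and $w\in e^{-1}(y)$, so $1\le r_q\le k^2$. Therefore $|g(A')|\ge|A'|/k^2\ge j(n-1)/(3k^2)$.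

If $e$ is an endomorphism, then for every $q\in g(A')$ the event
$$\mathcal E_q:\quad x_p\le x_q\ \text{ for all } p\in A' \text{ with } g(p)=q$$
holds. (For diagonal $q$ we have $x_q=0$, and $\mathcal E_q$ says that the arcs $p$ are absent; they must be, as they would map to loops.) If $q$ is off-diagonal, then $q\notin A'$ gives
$$P(\mathcal E_q)=\tfrac12+\tfrac12\,2^{-r_q}\le\tfrac34 .$$
If $q$ is diagonal, $P(\mathcal E_q)=2^{-r_q}\le\frac12$. The event $\mathcal E_q$ depends only on $x_q$ and on the $x_p$ with $p\in A'\cap g^{-1}(q)$. For different $q$ the sets $A'\cap g^{-1}(q)$ are disjoint, and no $q\in g(A')$ lies in $A'$. So the events $\mathcal E_q$ depend on pairwise disjoint sets of variables and are independent. Hence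
$$P(e\text{ is an endomorphism})\le(3/4)^{j(n-1)/(3k^2)} .$$

**Step 3: sum over all maps.** Sort the maps by the number $j$ of moved vertices, so that the count matches the exponent. At most $\binom nj n^j\le n^{2j}$ maps move exactly $j$ vertices. So the probability that some non-identity map with all fibers of size less than $k$ is an endomorphism is at most
$$\sum_{j\ge1}\Bigl(n^2(3/4)^{(n-1)/(3k^2)}\Bigr)^j\to0,$$
because $k=O(\log n)$ makes the base tend to $0$. With Step 1, whp the identity is the only endomorphism, and (a) holds.

**Step 4: find the pairs for (b).** Take $k=2$ in (b), with four distinct vertices $(a_0,b_0)=(a,b)$ and $(a_1,b_1)=(c,d)$. The conditions are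
$$a\to c,\quad a\to d,\quad b\to d,\quad b\not\to c;\qquad c\to a,\quad c\to b,\quad d\to b,\quad d\not\to a. \tag{2}$$
They concern eight different ordered pairs, so a given quadruple satisfies them with probability $2^{-8}$. Using $\lfloor n/4\rfloor$ disjoint quadruples, (b) fails with probability at most $(1-2^{-8})^{\lfloor n/4\rfloor}\to0$.

**Step 5: check (c).** It suffices that for all distinct $a,b,v$ there is $w$ with $a\to w$, $b\to w$, $v\not\to w$: then no $v\notin\{a,b\}$ has $N^+(v)\supseteq N^+(a)\cap N^+(b)$. For fixed $a,b,v$, each $w\notin\{a,b,v\}$ works with probability $\frac18$, independently. So the failure probability is at most $n^3(7/8)^{n-3}\to0$.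

By Proposition 1, $W$ is nonmultiplicative whp. $\blacksquare$

## 8. All models with independent pairs

Let $q_0,q_1,q_2\ge0$ be constants with $q_0+2q_1+q_2=1$. In $D(n;q_0,q_1,q_2)$, each unordered pair $\{u,v\}$ independently carries no arc (probability $q_0$), only $uv$ (probability $q_1$), only $vu$ (probability $q_1$), or both arcs (probability $q_2$).

**Theorem 5.** If $q_0<1$, then $D(n;q_0,q_1,q_2)$ is nonmultiplicative whp. If $q_0=1$, it is always multiplicative.

Suitable constants make the model uniform on a class, so almost all tournaments ($q_1=\frac12$), almost all oriented graphs ($q_0=q_1=\frac13$), almost all symmetric digraphs ($q_0=q_2=\frac12$) and almost all digraphs ($q_0=q_1=q_2=\frac14$) are nonmultiplicative. Multiplicativity is always meant within digraphs: the test digraphs $G,H$ range over all digraphs.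

Two things in the proof of Theorem 4 must change. The variables $x_{uw}$ and $x_{wu}$ are now dependent, so for (a) we work with unordered pairs. And the conditions (2) ask for $a\to c$ and $c\to a$, which never happens in a tournament; so for (b) we go around a cycle of length $3$.

*Proof.* **Step 1: dispose of the degenerate cases.** If $q_0=1$, then $W$ has no arcs, and $G\not\to W$ if and only if $G$ has an arc. A product of two digraphs with arcs has an arc, so $W$ is multiplicative. If $q_2=1$, then $W=K_n$ and Corollary 2 applies for $n\ge3$. From now on $q_0<1$ and $q_2<1$. Then $q_1+q_2>0$, since $q_1=q_2=0$ would force $q_0=1$; likewise $q_0+q_1>0$.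

**Step 2: condition (a).** If $q_0=0$, no two vertices are independent, so all fibers of an endomorphism are singletons, every endomorphism is bijective, and (a) holds. Now let $0<q_0<1$.

Put $\lambda=\log(1/q_0)$ and $k=\lceil4\log n/\lambda\rceil+2$. The expected number of independent $k$-sets is at most
$$n^kq_0^{k(k-1)/2}=\exp\Bigl(k\bigl(\log n-\lambda(k-1)/2\bigr)\Bigr)\le e^{-k\log n}\to0,$$
since $\lambda(k-1)/2\ge2\log n$. So whp all endomorphisms have all fibers of size less than $k=O(\log n)$.

Let $e\ne\mathrm{id}$ have all fibers of size less than $k$, let $M$ be its set of moved vertices, and $j=|M|$. Let $X$ be the family of $1$- and $2$-element subsets of $V$, let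
$$A=\{P:|P|=2,\ P\cap M\ne\emptyset,\ e(P)\ne P\},$$
and $g(P)=e(P)\in X$. If $u\in M$ and $w\notin\{u,e(u)\}$, then $\{u,w\}\in A$, because $e(u)\in e(\{u,w\})$ but $e(u)\notin\{u,w\}$. There are $j(n-2)$ such ordered pairs $(u,w)$, and each set $\{u,w\}$ arises at most twice, so $|A|\ge j(n-2)/2$. Lemma 3 gives $A'\subseteq A$ with $|A'|\ge j(n-2)/6$ and $A'\cap g(A')=\emptyset$. A set $Q\in g(A')$ has at most $k^2$ preimages in $A'$: if $Q=\{x,y\}$ with $x\neq y$, a preimage consists of one vertex from each of two fibers; if $Q=\{x\}$, it is a pair inside one fiber. So $|g(A')|\ge j(n-2)/(6k^2)$.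

For each $Q\in g(A')$ choose one preimage $P_Q\in A'$, and let $\mathcal F_Q$ be the event that $P_Q$ carries an arc and, in case $|Q|=2$, that $Q$ carries none. If $\mathcal F_Q$ occurs, then $e$ is not an endomorphism: an arc on $P_Q$ is mapped to a loop if $|Q|=1$, and to a non-arc on $Q$ if $|Q|=2$. Since $P_Q\ne Q$, we have $P(\mathcal F_Q)\ge\delta:=q_0(1-q_0)>0$. The sets $P_Q$ lie in $A'$ and are different for different $Q$, and no $Q$ lies in $A'$; so the events $\mathcal F_Q$ involve disjoint sets of pairs and are independent. Hence
$$P(e\text{ is an endomorphism})\le(1-\delta)^{j(n-2)/(6k^2)} .$$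
There are at most $n^{2j}$ maps for each $j$, and $\sum_{j\ge1}\bigl(n^2(1-\delta)^{(n-2)/(6k^2)}\bigr)^j\to0$. So (a) holds whp.

**Step 3: condition (b).** Take $k=3$ in (b) and six distinct vertices $a_i,b_i$, $i\in\mathbb Z_3$. The requirements concern the unordered pairs $\{a_i,a_{i+1}\}$, $\{b_i,b_{i+1}\}$, $\{a_i,b_{i+1}\}$, $\{a_{i+1},b_i\}$. These are twelve different pairs: $a_i$ meets $b_{i+1}$ in the third type and $b_{i-1}$ in the fourth, and $i+1\ne i-1$ in $\mathbb Z_3$. Nine of the requirements are arcs, each with probability $q_1+q_2$; three are non-arcs, each with probability $q_0+q_1$. So they all hold with probability $\beta=(q_1+q_2)^9(q_0+q_1)^3>0$. With $\lfloor n/6\rfloor$ disjoint sextuples, the failure probability is at most $(1-\beta)^{\lfloor n/6\rfloor}\to0$.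

**Step 4: condition (c).** For distinct $a,b,v$, each $w\notin\{a,b,v\}$ satisfies $a\to w$, $b\to w$, $v\not\to w$ with probability $\gamma=(q_1+q_2)^2(q_0+q_1)>0$, independently for different $w$. The failure probability is at most $n^3(1-\gamma)^{n-3}\to0$.

Apply Proposition 1. $\blacksquare$

## 9. Arc probabilities that vary with $n$

Let $D(n,p)$ be the random digraph in which each of the $n(n-1)$ arcs is present independently with probability $p=p(n)$. Write $L=\log n$ (natural logarithm).

**Theorem 6.** If $n^{-1/2}(\log n)^2\le p\le1$, then $D(n,p)$ is nonmultiplicative whp. If $p=o(n^{-3/2})$, then $D(n,p)$ is multiplicative whp.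

The argument does not determine what happens for $p$ between order $n^{-3/2}$ and $n^{-1/2}(\log n)^2$.

### 9.1. The sparse statement

If $W\to W'$ and $W'\to W$, then $G\to W$ if and only if $G\to W'$, so $W$ is multiplicative if and only if $W'$ is.

Let $p=o(n^{-3/2})$. The number of possible pairs of distinct arcs sharing a vertex is at most $2n^3$ for pairs sharing exactly one vertex (a common vertex, two other ends, four choices of directions) and at most $n^2$ for opposite arcs. So the expected number of such pairs present is at most $(2n^3+n^2)p^2=o(1)$, and whp every (weak) component of $W$ has at most one arc. Then $W$ maps to $T_1$ and contains it, if it has no arcs, or maps to $T_2$ and contains it, if it has one. Both are multiplicative by Section 1. This proves the second statement.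

For the first statement each $n$ falls into one of two cases, $p\le1-n^{-2/3}$ or $1-p\le n^{-2/3}$. All estimates below depend only on $n$ and hold for all sufficiently large $n$.

### 9.2. Case A: $n^{-1/2}L^2\le p\le1-n^{-2/3}$

We first record a lower bound that controls all error terms:
$$np^2(1-p)\ \ge\ \min\{L^4/2,\ n^{1/3}/4\}. \tag{3}$$
If $p\le\frac12$, then $np^2\ge L^4$ and $1-p\ge\frac12$. If $p\ge\frac12$, then $p^2\ge\frac14$ and $n(1-p)\ge n^{1/3}$. For large $n$ the minimum is $L^4/2$.

**Condition (a).** The plan is that of Theorem 4, but fibers may now have size about $L/p$. For small $p$, one source per target would waste too much, because the probability of $\mathcal E_q$ improves with $r_q$ as long as $pr_q\le1$. So we keep $r_q$ in the estimate.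

*Fibers.* Let $k=\lceil2L/p\rceil+1\le2L/p+2\le4L/p$. The expected number of independent $k$-sets is at most
$$n^k(1-p)^{k(k-1)}\le\exp\bigl(k(L-p(k-1))\bigr)\le e^{-kL}\to0,$$
as $p(k-1)\ge2L$. So whp all endomorphisms have all fibers of size less than $k$.

*One map.* For $e\ne\mathrm{id}$ with all fibers of size less than $k$, define $j,A,g,A',r_q,\mathcal E_q$ exactly as in Step 2 of Theorem 4. The events $\mathcal E_q$, $q\in g(A')$, are again independent, since they depend on disjoint sets of variables. We use $1-e^{-y}\ge\frac12\min(1,y)$ for $y\ge0$: the function $1-e^{-y}$ is concave, vanishes at $0$ and equals $1-1/e>\frac12$ at $1$, so it is at least $y/2$ on $[0,1]$; beyond $1$ it is larger than $\frac12$. Hence $1-(1-p)^r\ge1-e^{-pr}\ge\frac12\min(1,pr)$, and for off-diagonal $q$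
$$P(\mathcal E_q)=p+(1-p)(1-p)^{r_q}=1-(1-p)\bigl(1-(1-p)^{r_q}\bigr)\le\exp\bigl(-\tfrac12(1-p)\min(1,pr_q)\bigr).$$
For diagonal $q$, $P(\mathcal E_q)=(1-p)^{r_q}\le e^{-pr_q}$, which is at most the same bound.

Next, $\min(1,pr_q)\ge r_q/k^2$. Indeed $r_q\le k^2$ gives $1\ge r_q/k^2$; and $k\ge1/p\ge p^{-1/2}$ gives $p\ge k^{-2}$, so $pr_q\ge r_q/k^2$. Since $\sum_qr_q=|A'|\ge j(n-1)/3$, multiplying the bounds gives
$$P(e\text{ is an endomorphism})\le\exp\Bigl(-\frac{(1-p)j(n-1)}{6k^2}\Bigr)\le\exp\Bigl(-j\,\frac{(n-1)p^2(1-p)}{96L^2}\Bigr)\le e^{-jL^2/200}.$$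
The second inequality is $k\le4L/p$. The third holds for large $n$: by (3), $(n-1)p^2(1-p)\ge\frac{n-1}n\cdot\frac{L^4}2$, and $\frac{n-1}{n}\cdot\frac{1}{192}\ge\frac1{200}$ for large $n$.

*All maps.* There are at most $n^{2j}$ maps for each $j$, and $\sum_{j\ge1}\bigl(n^2e^{-L^2/200}\bigr)^j\to0$, because $n^2e^{-L^2/200}=\exp(2L-L^2/200)\to0$. So whp the identity is the only endomorphism.

**Condition (c).** For distinct $a,b,v$, each $w\notin\{a,b,v\}$ satisfies $a\to w$, $b\to w$, $v\not\to w$ with probability $p^2(1-p)$, independently. By (3), for large $n$ the failure probability is at most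
$$n^3\bigl(1-p^2(1-p)\bigr)^{n-3}\le n^3e^{-(n-3)p^2(1-p)}\le n^3e^{-4L}\to0 .$$

**Condition (b).** We look for distinct $a,b,c,d$ satisfying (2). Disjoint quadruples may no longer suffice, as the success probability $p^6(1-p)^2$ of one quadruple can be smaller than $1/n$. So we search in stages, exposing arcs only when they are needed.

*Stage 1: find $a$ and $c$ with $a\to c$ and $c\to a$.* Let $m=\lfloor n/4\rfloor$, choose disjoint sets $U,V_1,V_2$ with $|U|=2m$ and $|V_1|=|V_2|=m$, and split $U$ into $m$ pairs. The probability that no pair carries both arcs is at most $(1-p^2)^m\le e^{-p^2m}\to0$, since $p^2m\ge L^4/5$ for large $n$. Let $\{a,c\}$ be the first pair carrying both arcs, with $a<c$ as labels.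

*Stage 2: find many candidates for $b$ and $d$.* Expose the arcs between $\{a,c\}$ and $V_1\cup V_2$, and let
$$D=\{d\in V_1:a\to d,\ d\not\to a\},\qquad B=\{b\in V_2:c\to b,\ b\not\to c\}.$$
Both $|D|$ and $|B|$ are binomial with $m$ trials and mean $\mu=mp(1-p)$. For large $n$ we have $m\ge n/5$, so $\mu\ge np/10$ if $p\le\frac12$, and $\mu\ge\frac n5\cdot\frac12\cdot n^{-2/3}=n^{1/3}/10$ if $p\ge\frac12$. In both cases $\mu\to\infty$. The variance is at most $\mu$, so by Chebyshev's inequality each of $|B|,|D|$ is below $\mu/2$ with probability at most $4/\mu\to0$. Whp $|B|,|D|\ge\mu/2$.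

*Stage 3: join them.* The arcs between $V_1$ and $V_2$ are still unexposed. For given $B,D$ with $|B|,|D|\ge\mu/2$, the probability that no $b\in B$, $d\in D$ satisfy both $b\to d$ and $d\to b$ is at most $(1-p^2)^{|B||D|}\le\exp(-p^2\mu^2/4)$. Here $p^2\mu^2\ge n^2p^4/100\ge L^8/100$ if $p\le\frac12$, and $p^2\mu^2\ge\frac14\cdot n^{2/3}/100=n^{2/3}/400$ if $p\ge\frac12$. So this probability tends to $0$.

The vertices found satisfy all of (2): $a\to c$ and $c\to a$ from Stage 1; $a\to d$, $d\not\to a$, $c\to b$, $b\not\to c$ from Stage 2; $b\to d$ and $d\to b$ from Stage 3. So (b) holds whp with $k=2$, and Proposition 1 finishes Case A.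

### 9.3. Case B: $q:=1-p\le n^{-2/3}$

Now $W$ is nearly complete, possibly equal to $K_n$, and counting non-arcs is no longer useful. We imitate $K_3$ on the fixed vertices $1,2,3$, and replace $W$ by a smaller equivalent digraph in order to get (a) for free.

**Step 1: the vertices $1,2,3$ are almost fully joined.** Whp both of the following hold.

* (i) All six arcs among $1,2,3$ are present. The failure probability is at most $6q\to0$.
* (ii) There are no $v\notin\{1,2,3\}$ and $x,y\in\{1,2,3\}$, possibly $x=y$, with $x\not\to v$ and $v\not\to y$. For given $v,x,y$ the two non-arcs concern different ordered pairs, so the failure probability is at most $9nq^2\le9n^{-1/3}\to0$.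

Assume (i) and (ii). Then none of $1,2,3$ lies in an independent pair: for pairs inside $\{1,2,3\}$ this is (i), and for a pair $\{x,v\}$ with $v\notin\{1,2,3\}$ it is (ii) with $x=y$.

**Step 2: pass to a core.** We want an induced subdigraph $C$ of $W$ all of whose endomorphisms are bijective, with a homomorphism $\rho:W\to C$ that is the identity on $C$. Let $h$ be an endomorphism of $W$ with smallest possible image $S=h(V)$. Then $h(S)\subseteq S$, and $h(S)$ is the image of $h\circ h$, so $|h(S)|\ge|S|$ and $h$ permutes $S$. Some power $\rho=h^r$, $r\ge1$, is the identity on $S$, and its image is $S$. Let $C$ be the subdigraph induced on $S$. If $\eta$ is an endomorphism of $C$, then $\eta\circ\rho$ is an endomorphism of $W$ with image $\eta(S)$, so $|\eta(S)|\ge|S|$ and $\eta$ is bijective.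

As a small example, if $W$ has just the arcs $1\to2$ and $3\to2$, then $C$ can be the single arc $1\to2$, with $\rho(3)=1$.

Since $C\subseteq W$ and $W\to C$, we have $G\to W$ if and only if $G\to C$, for every $G$. So it suffices to show that $C$ is nonmultiplicative.

**Step 3: $1,2,3$ survive in $C$.** If $x\in\{1,2,3\}$ were not in $V(C)$, then $\rho(x)\in V(C)$ differs from $x$, while $\rho(\rho(x))=\rho(x)$. So $x$ and $\rho(x)$ lie in the same fiber of $\rho$ and form an independent pair, contradicting Step 1.

**Step 4: check Proposition 1 for $C$.** Condition (a) holds by Step 2. Condition (b) holds with $k=3$ and the pairs $(1,2),(2,3),(3,1)$: by (i) the required arcs are present, and $b_i=a_{i+1}$ gives $b_i\not\to a_{i+1}$.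

For (c), let $(a,b)$ be one of these pairs, and suppose $v\in V(C)\setminus\{a,b\}$ satisfies $N_C^+(v)\supseteq N_C^+(a)\cap N_C^+(b)$ and $N_C^-(v)\supseteq N_C^-(a)\cap N_C^-(b)$, with neighborhoods taken in $C$. There are no loops, so $v\notin N_C^+(v)$; hence $v\notin N_C^+(a)\cap N_C^+(b)$, that is, $a\not\to v$ or $b\not\to v$. In the same way $v\notin N_C^-(v)$ gives $v\not\to a$ or $v\not\to b$. So there are $x,y\in\{a,b\}$ with $x\not\to v$ and $v\not\to y$. This contradicts (i) if $v\in\{1,2,3\}$, and (ii) otherwise.

By Proposition 1, $C$ is nonmultiplicative, and hence so is $W$. This completes Case B and the proof of Theorem 6. $\blacksquare$
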